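# Critical points of slices and negative weight derivations on singular locus algebras

## 1. The ideal $(f_x)\cap\mathbb C[y]$

Let $f\in\mathbb C[z_1,\dots,z_n]$, write $f_i=\partial f/\partial z_i$ and $J=(f_1,\dots,f_n)$, and suppose that $V(J)=\{0\}$. Split the variables into two nonempty groups, $z=(x,y)$ with $x\in\mathbb C^p$ and $y\in\mathbb C^q$. For each fixed $y$ we get a function of $x$ alone, the slice $f(\cdot,y)$. The zero set of the ideal
$$\mathfrak a=(f_{x_1},\dots,f_{x_p})$$
collects the critical points of all slices. Does the slice $f(\cdot,y)$ have a critical point for generic $y$? Algebraically: is $\mathfrak a\cap\mathbb C[y]=0$? If a nonzero $P(y)$ lies in $\mathfrak a$, then only slices with $P(y)=0$ can have critical points.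

Some examples with $p=q=1$:

- $f=xy$. Here $f_x=y$, so $\mathfrak a\cap\mathbb C[y]=(y)$, and the slices with $y\ne0$ have no critical point.
- $f=xy^2$. Here $\mathfrak a\cap\mathbb C[y]=(y^2)$. But $f_y=2xy$, so $V(J)$ is the whole line $y=0$, and our hypothesis fails.
- $f=x^2y+y^3$. Here $J=(2xy,\,x^2+3y^2)$, so $V(J)=\{0\}$. Since $f_x=2xy$, every slice has the critical point $x=0$.

Write $\mathfrak m$ for the maximal ideal at the origin. The first example is a singularity with a nonzero quadratic part, and that is the only thing that can go wrong.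

**Proposition A.** Let $f\in\mathbb C[z]$, $f\in\mathfrak m^3$, $V(J)=\{0\}$, and let $z=(x,y)$ with $p,q\ge1$. Then
$$(f_{x_1},\dots,f_{x_p})\cap\mathbb C[y]=0 .$$

Here is what it is for. Suppose that a derivation $D$ kills the $y_j$, preserves $\mathfrak a$, and sends some element $\ell$ to a nonzero polynomial in $y$. Pass to the field $K=\mathbb C(y)$. Then $\zeta=\ell/D\ell$ satisfies $D\zeta=1$ in the $K$-algebra $\mathbb C[z]/\mathfrak a\otimes_{\mathbb C[y]}K$. If this algebra is finite-dimensional, such a $\zeta$ cannot exist, *unless the algebra is zero*. Proposition A says exactly that it is not zero. We shall see that a derivation of negative weight on the moduli algebra of a weighted homogeneous singularity always produces such a $D$. The next section introduces these algebras and the conjecture to be proved; the proof of Proposition A fills Sections 5 to 7.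

## 2. Singular loci of singular loci

**Weights.** A polynomial $f$ is weighted homogeneous of type $(\alpha_1,\dots,\alpha_n;d)$, with positive rational $\alpha_i,d$, if $f(t^{\alpha_1}z_1,\dots,t^{\alpha_n}z_n)=t^df(z)$. We give $z_i$ the weight $\alpha_i$. "Degree" means weighted degree unless the word "ordinary" appears. Multiplying all weights and $d$ by a common denominator makes them integers and rescales all degrees by the same factor, so we may speak of the $\mathbb C^*$-action $t\cdot z=(t^{\alpha_i}z_i)$.

**Higher singular loci.** Let $\mathcal O_n=\mathbb C\{z_1,\dots,z_n\}$ and let $(X,0)=\{f=0\}$ be an isolated hypersurface singularity. For an ideal $I=(g_1,\dots,g_s)\subset\mathcal O_n$ let $\Sigma(I)$ be the ideal generated by $g_1,\dots,g_s$ and all $n\times n$ minors of the Jacobian matrix $[\partial g_j/\partial z_i]$. Put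
$$I_1=I_{\mathrm{Sing}^1X}=(f,f_1,\dots,f_n),\qquad I_{k+1}=I_{\mathrm{Sing}^{k+1}X}=\Sigma(I_k),\qquad M_k=M_{\mathrm{Sing}^kX}=\mathcal O_n/I_k .$$
So $I_{k+1}$ defines the singular locus of the zero-dimensional scheme $\mathrm{Sing}^kX$. (Modulo $I_k$, the minors generate a Fitting ideal of the module of differentials.) $M_1$ is the usual moduli algebra, and $L_{\mathrm{Sing}^kX}=\mathrm{Der}(M_k,M_k)$ is the derivation Lie algebra of $M_k$; for $k=1$ it is the Yau algebra.

**Lemma 1.** (a) $\Sigma(I)$ does not depend on the generators. (b) If $\Phi$ is a coordinate change, then $\Sigma(\Phi^*I)=\Phi^*\Sigma(I)$. (c) If $(u,v)$ are coordinates, $v=(v_1,\dots,v_r)$, and $I=(u)+I'\mathcal O_n$ with $I'\subset\mathbb C\{v\}$, then $\Sigma(I)=(u)+\Sigma(I')\mathcal O_n$. For $r=0$ this reads $\Sigma((u))=(1)$.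

*Proof.* (a) Add to the list a redundant generator $g=\sum a_jg_j$. Then $dg=\sum a_j\,dg_j+\sum g_j\,da_j$. So a minor that uses the row $dg$ is, modulo $I$, a combination of determinants with $dg$ replaced by some $dg_j$; each of these is zero or an old minor up to sign. So $\Sigma$ is unchanged. Two generating lists are both compared with their union.

(b) By the chain rule the Jacobian matrix of the $\Phi^*g_j$ is the pullback of that of the $g_j$ times the invertible $n\times n$ matrix $D\Phi$. So each $n\times n$ minor is multiplied by the unit $\det D\Phi$.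

(c) Take as generators $u$ and generators $g'_j(v)$ of $I'$. The Jacobian matrix is block diagonal with blocks the identity and $[\partial g'_j/\partial v_i]$. The columns belonging to $u$ have nonzero entries only in the rows $du_i$. So a nonzero $n\times n$ minor must use all rows $du_i$, and it then equals, up to sign, an $r\times r$ minor of $[\partial g_j'/\partial v_i]$ (equal to $1$ if $r=0$). $\square$

**Grading.** Let $f$ be weighted homogeneous with an isolated singularity at $0$. Euler's identity $\sum\alpha_iz_if_i=d\,f$ gives $f\in J$, so $I_1=J$. The set $V(J)\subset\mathbb C^n$ is stable under the $\mathbb C^*$-action. A nonzero point of it would have an orbit in $V(J)$ that comes arbitrarily close to $0$, which an isolated singularity forbids. So $V(J)\subset\{0\}$. Hence $J$, as an ideal of $\mathbb C[z]$, contains a power of $\mathfrak m$ (or is $(1)$), and $\mathcal O_n/J=\mathbb C[z]/J$. Minors of Jacobian matrices of homogeneous elements are homogeneous, so every $I_k$ is generated by homogeneous polynomials. Since $I_k\supset J$, we have $M_k=\mathbb C[z]/I_k$ too, a finite-dimensional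 graded algebra. From now on we work in $\mathbb C[z]$.

A derivation has weight $\delta$ if it sends degree $w$ to degree $w+\delta$ for all $w$. The homogeneous components of a derivation of $M_k$ are again derivations, so $L_{\mathrm{Sing}^kX}$ is graded.

The following conjecture comes from the paper "$k$-th singular locus moduli algebras of singularities and their derivation Lie algebras" (http://jag.math.tsinghua.edu.cn/Publications/PureMath/424.pdf).

**Generalized Yau conjecture.** Let $(X,0)$ be an isolated singularity defined by the weighted homogeneous polynomial $f$ of type $(\alpha_1,\dots,\alpha_n;d)$, and assume $d\ge2\alpha_1\ge\cdots\ge2\alpha_n>0$ without loss of generality. Then for any $k\ge1$ there is no nonzero negative weight derivation on $M_{\mathrm{Sing}^kX}$, i.e. $L_{\mathrm{Sing}^kX}$ is non-negatively graded.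

The statement of the problem records as known that the conjecture holds for $k=1$ and $k=2$ when $n\le4$. We shall prove it for all $n$ and $k$; the normalization $d\ge2\alpha_1$ is not needed. In both theorems $f$ is weighted homogeneous with positive rational weights and an isolated singularity at $0$.

**Theorem 1.** For all $k\ge1$, $M_k$ has no nonzero derivation of negative weight. In particular the generalized Yau conjecture is true for all $n$ and all $k\ge1$.

**Theorem 2 (stabilization).** Let $f\in\mathfrak m^2$ and let $r$ be the corank of its Hessian matrix at $0$. If $r\ge2$, then $I_k=I_2$ for all $k\ge2$. If $r=1$, then for some $m\ge3$ we have $M_k\cong\mathbb C[v]/(v^{m-k})$ for $k<m$, and $M_k=0$ for $k\ge m$. If $r=0$, then $M_1=\mathbb C$ and $M_k=0$ for $k\ge2$.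

**One variable.** Let $f=cz^m$ with $c\neq 0$, $m\ge3$. Then $I_1=(z^{m-1})$, and $\Sigma((z^N))=(z^N,Nz^{N-1})=(z^{N-1})$ for $N\ge1$. So $I_k=(z^{m-k})$ for $k<m$ and $I_k=(1)$ for $k\ge m$. A negative weight derivation of $\mathbb C[z]/(z^N)$ sends $z$ to a constant $c'$. If $N\ge2$, then $0=D(z^N)=Nc'z^{N-1}$ forces $c'=0$. If $N\le1$, the algebra is $\mathbb C$ or $0$ and has no nonzero derivation. This proves Theorem 1 for these $f$, and Theorem 2 with $r=1$ for them.

**Two variables, by hand.** Let $f=x^2y+y^3$, with weights $\tfrac13,\tfrac13$ and $d=1$. In $M_1$ we have $xy=0$, $x^2=-3y^2$, and $y^3=-\frac13x^2y=0$, so a basis is $1,x,y,y^2$. The Hessian determinant is $12y^2-4x^2\equiv24y^2$ modulo $J$, so $I_2=(x^2,xy,y^2)$. The Jacobian matrix of $x^2,xy,y^2$ has rows $(2x,0),(y,x),(0,2y)$ and minors $2x^2,\,4xy,\,2y^2$. So $I_3=I_2$, and the chain has stabilized. A negative weight derivation of $M_1$ or $M_2$ has $Dx=a$, $Dy=b$ constant. On $M_1$, $D(xy)=ay+bx$ must lie in $J$, which has no nonzero linear elements, so $a=b=0$. On $M_2$, $D(x^2)=2ax$ and $D(y^2)=2by$ must lie in $I_2$, so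 again $a=b=0$.

## 3. Splitting off the quadratic part

Proposition A needs $f\in\mathfrak m^3$, so we first remove the quadratic part. If $f\notin\mathfrak m^2$, then some $f_i$ is a unit at $0$, all $M_k=0$, and there is nothing to prove. Let $f\in\mathfrak m^2$ with Hessian corank $r$ at $0$.

**Lemma 2.** If $r=0$, then $M_1=\mathbb C$ and $M_k=0$ for $k\ge2$. If $r\ge1$, there is a weighted homogeneous polynomial $f'(v)\in\mathfrak m_v^3$ of degree $d$ in $r$ variables of positive weights, with isolated singularity at $0$, such that $M_k(f)\cong M_k(f')$ as graded algebras for all $k$. Moreover, for $k,l\ge1$, $I_k(f')=I_l(f')$ implies $I_k(f)=I_l(f)$.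

*Proof.* **Step 1: homogeneous linear coordinates adapted to the quadratic part.** Let $Q$ be the ordinary quadratic part of $f$. Its monomials have weighted degree $d$. So, as a bilinear form on $\mathbb C^n$ graded by the weights of the basis vectors, $Q$ pairs the weight-$\alpha$ part only with the weight-$(d-\alpha)$ part. Hence its radical is a graded subspace, and so is the space of linear forms vanishing on the radical. Choose a homogeneous basis $u$ of that space and complete it by homogeneous linear forms $v$ to coordinates. Then $Q=Q(u)$ is nondegenerate in $u$, and there are $r$ variables $v$.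

**Step 2: make $f_u$ vanish on $u=0$.** The matrix $f_{uu}(0)$ is invertible, so $f_u(u,v)=0$ has a unique solution germ $u=\varphi(v)$ with $\varphi(0)=0$. Each $f_{u_i}$ is weighted homogeneous, so $v\mapsto t^{-1}\cdot\varphi(t\cdot v)$ is another solution germ, hence equals $\varphi$. So $\varphi_i$ contains only monomials of degree equal to the weight of $u_i$; as the weights are positive, $\varphi_i$ is a polynomial. The linear part of $f_u$ is $Q_u(u)$. Comparing linear parts in $f_u(\varphi(v),v)=0$ gives $Q_u(\varphi_{\mathrm{lin}})=0$, so $\varphi$ has no linear part.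

**Step 3: read off $J$.** Put $g(u,v)=f(u+\varphi(v),v)$, a weight-preserving coordinate change. Then $g_u(0,v)=0$, so $g=f'(v)+\sum q_{ij}(u,v)u_iu_j$ with $f'(v)=f(\varphi(v),v)$. This $f'$ is weighted homogeneous of degree $d$. Since $Q(\varphi)\in\mathfrak m_v^4$ and $f-Q\in\mathfrak m^3$, we have $f'\in\mathfrak m_v^3$. As $g_u(0,v)=0$, we can write $g_u=B(u,v)u$, where $B(0)$ is the Hessian matrix of $Q$ in $u$, which is invertible. So $(g_u)=(u)$ in $\mathcal O_n$. Also $g_v\equiv f'_v$ modulo $(u)$. Hence $J(g)=(u)+(f'_v)$. In particular $\mathbb C\{v\}/(f'_v)$ is finite-dimensional, i.e. $f'$ has an isolated singularity (for $r\ge1$).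

**Step 4: pass to all $k$.** By the chain rule and Lemma 1(b), the coordinate change carries $I_k(f)$ to $I_k(g)$. By Lemma 1(c) and induction, $I_k(g)=(u)+I_k(f')\mathcal O_n$ for $r\ge1$. So $M_k(f)\cong M_k(g)\cong M_k(f')$ as graded algebras, and equality of two ideals $I_k(f')=I_l(f')$ carries over to $f$. If $r=0$, then $I_1(g)=(u)$ and $I_2(g)=(1)$. $\square$

The algebras $\mathbb C$ and $0$ have no nonzero $\mathbb C$-derivations, so Theorems 1 and 2 hold for $r=0$. For $r\ge1$ both follow for $f$ once they are known for $f'$. The case of one variable was done in Section 2. **From now on $f\in\mathfrak m^3$ and $n=r\ge1$.**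

**Lemma 3.** For each $j$, $f$ contains a monomial $z_j^m$ $(m\ge3)$ or $z_j^mz_l$ $(m\ge2,\ l\ne j)$. Hence $\alpha_j<d/2$ for all $j$.

*Proof.* At a nonzero point of the $z_j$-axis some $f_l\ne0$. A nonzero restriction of $f_l$ to this axis comes from a monomial $z_j^m$ of $f$ (if $l=j$) or $z_j^mz_l$ (if $l\neq j$). Since $f\in\mathfrak m^3$, the exponents are as stated. In the first case $\alpha_j=d/m\le d/3$; in the second $2\alpha_j<d$. $\square$

## 4. Derivations over $\mathbb C(y)$ and Theorem 1 for $k=1$

Let $\bar D$ be a derivation of $M_1$ of weight $-\varepsilon<0$, and $a_i=\bar D z_i$. The one-variable computation suggests an argument. Each $z_i$ is nilpotent in $M_1$; let $N$ be minimal with $z_i^N=0$. Then $0=\bar D(z_i^N)=Nz_i^{N-1}a_i$. If $a_i$ is a nonzero constant, this is a contradiction. But $a_i$ may be a nonconstant polynomial in variables of small weight. Such an $a_i$ is nilpotent in $M_1$, and then $z_i^{N-1}a_i=0$ is no contradiction at all.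

For a general graded algebra this is a real obstacle. Let $B=\mathbb C[x,y]/(x^2,xy,y^6)$ with weights $6$ and $1$. The derivation $y^5\partial_x$ sends $x^2\mapsto2xy^5$, $xy\mapsto y^6$, $y^6\mapsto0$, so it preserves the ideal. It is nonzero on $B$ and has weight $5-6=-1$.

To finish we would like to divide by $a_i$, and in $M_1$ we cannot, because *all* variables have become nilpotent. So we use only part of the relations. Keep $f_k=0$ for the variables of large weight, and drop $f_k=0$ for the variables $y$ of small weight. Then $y$ stays transcendental, by Proposition A, and $a_i\in\mathbb C[y]\setminus\{0\}$ becomes invertible over $\mathbb C(y)$.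

Take for instance $f=x^3+y^7$, with weights $\tfrac13,\tfrac17$, and the candidate $D=y\partial_x$ of weight $\frac17-\frac13<0$. The smaller ideal is $\mathfrak a=(x^2)$. Over $K=\mathbb C(y)$ the element $\zeta=x/y$ satisfies $\zeta^2=0$ and $D\zeta=1$. So if $D$ preserved $\mathfrak a$, then $0=D(\zeta^2)=2\zeta$, which is false in $K[x]/(x^2)$.

**Proposition B.** Let $f\in\mathfrak m^3$ be weighted homogeneous with isolated singularity, and split the variables as $z=(x,y)$ with $p\ge1$ variables $x$ and $q\ge0$ variables $y$. There is no derivation $D$ of $\mathbb C[z]$ such that (i) $Dy_j=0$ for all $j$; (ii) $D\mathfrak a\subset\mathfrak a$ for $\mathfrak a=(f_{x_1},\dots,f_{x_p})$; (iii) $D\ell\in\mathbb C[y]\setminus\{0\}$ for some $\ell\in\mathbb C[z]$.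

*Proof (using Proposition A).* Suppose $D$ exists. Let $A=\mathbb C[z]/\mathfrak a$, $K=\mathbb C(y)$, $A_K=A\otimes_{\mathbb C[y]}K$.

**Step 1: $A_K\ne0$.** $A_K$ is the localization of $A$ at $\mathbb C[y]\setminus\{0\}$, so it is zero only if a nonzero $P(y)$ lies in $\mathfrak a$. For $q\ge1$ Proposition A excludes this. For $q=0$, $A_K=A=M_1\neq0$ because $J\subset\mathfrak m$.

**Step 2: $\dim A\le q$.** The connected group $\mathbb C^*$ acts on $V(\mathfrak a)$ and permutes its finitely many components, so it preserves each. Letting $t\to0$, each component contains $0$. The hypersurfaces $f_{y_j}=0$, $j=1,\dots,q$, pass through $0$, and each lowers the dimension at $0$ by at most one. The intersection of a component with all of them lies in $V(J)=\{0\}$. So every component has dimension at most $q$.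

**Step 3: $\dim_KA_K<\infty$.** A prime of $A_K$ corresponds to a prime $\mathfrak p\subset A$ with $\mathfrak p\cap\mathbb C[y]=0$. Then $\mathbb C[y]\hookrightarrow A/\mathfrak p$, and $\operatorname{trdeg}_{\mathbb C}\operatorname{Frac}(A/\mathfrak p)=\dim A/\mathfrak p\le q$. So $\operatorname{Frac}(A/\mathfrak p)$ is algebraic over $K$. The quotient of $A_K$ by this prime is a domain between $K$ and an algebraic extension field of $K$, hence a field. So all primes of the finitely generated $K$-algebra $A_K$ are maximal. Such an algebra is Artinian and finite-dimensional over $K$.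

**Step 4: contradiction.** By (i) and (ii), $D$ induces a $\mathbb C[y]$-linear derivation of $A$, hence a $K$-derivation of $A_K$. By (iii), $D\ell$ is invertible in $A_K$ and is killed by $D$, so $\zeta=\ell/D\ell$ satisfies $D\zeta=1$. Let $m(T)\in K[T]$ be the minimal polynomial of $\zeta$ over $K$; its degree is at least $1$ since $A_K\ne0$. Then $0=D(m(\zeta))=m'(\zeta)D\zeta=m'(\zeta)$. As $m'\ne0$ has smaller degree, this contradicts minimality. $\square$

**Proof of Theorem 1 for $k=1$.** **Step 1: lift.** Let $\bar D\ne0$ be a derivation of $M_1=\mathbb C[z]/J$ of weight $-\varepsilon<0$. Lift each $\bar Dz_i$ to a polynomial $a_i$, homogeneous of degree $\alpha_i-\varepsilon$ (possibly $0$), and put $D=\sum a_i\partial_i$. Then $DJ\subset J$, and not all $a_i$ vanish.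

**Step 2: weights force triangularity.** $Df_j\in J$ is homogeneous of degree $d-\alpha_j-\varepsilon$, and $f_k$ has degree $d-\alpha_k$. So
$$Df_j=\sum_kC_{jk}f_k,\qquad C_{jk}\text{ homogeneous of degree }\alpha_k-\alpha_j-\varepsilon,\tag{1}$$
and $C_{jk}=0$ unless $\alpha_k\ge\alpha_j+\varepsilon$.

**Step 3: split by weight.** Let $\alpha^*=\min\{\alpha_i:a_i\ne0\}$. Let $y$ be the variables of weight $<\alpha^*$ and $x$ those of weight $\ge\alpha^*$; there is at least one $x$. The three conditions of Proposition B hold:

- (i) $Dy_j=0$ for all $j$, by the choice of $\alpha^*$.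
- (ii) $\mathfrak a=(f_x)=(f_k:\alpha_k\ge\alpha^*)$. If $\alpha_j\ge\alpha^*$, then by (1) only $f_k$ with $\alpha_k\ge\alpha_j+\varepsilon>\alpha^*$ occur in $Df_j$. So $D\mathfrak a\subset\mathfrak a$.
- (iii) Choose $i$ with $\alpha_i=\alpha^*$ and $a_i\ne0$. Then $a_i$ has degree $\alpha^*-\varepsilon<\alpha^*$, so it involves only variables of weight $<\alpha^*$. Thus $Dz_i=a_i\in\mathbb C[y]\setminus\{0\}$.

This contradicts Proposition B. $\square$

## 5. When critical points can escape from a ball

It remains to prove Proposition A, and then to treat $k\ge2$. In Sections 5 to 7, $f$ is as in Proposition A; it need not be weighted homogeneous. Write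
$$f=f_0(x)+\sum_jy_jf^j(x)+R(x,y),\qquad R\in(y)^2 .$$
Since $f\in\mathfrak m^3$, we have $f_0\in\mathfrak m_x^3$ and $f^j\in\mathfrak m_x^2$. Put $F_s=\sum_js_jf^j$ for $s\in\mathbb C^q$, and $S=\{x:df_0(x)=0\}$. At the point $(x,0)$ the gradient of $f$ is $(df_0(x),f^1(x),\dots,f^q(x))$. Since $V(J)=\{0\}$,
$$x\in S\setminus\{0\}\ \Longrightarrow\ f^j(x)\ne0\text{ for some }j.\tag{2}$$

Two standard facts will be used.

*Degree.* Let $g$ be a holomorphic map to $\mathbb C^p$ from a neighborhood of the ball $|x|\le\delta$ in $\mathbb C^p$, without zeros on the sphere. Its zeros in the ball form a compact analytic set, hence a finite one. Their number, each counted with its positive multiplicity, is the topological degree of $g/|g|$ on $|x|=\delta$. This degree does not change in a continuous family without zeros on the sphere.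

*Generic smoothness.* Let $Y'\to Y$ be a dominant morphism of irreducible complex varieties, $Y$ smooth. Then $Y'$ has a nonempty smooth open part on which the map is a submersion.

**Easy case 1: $f_0$ has an isolated critical point at $0$.** Choose $\delta$ so that $df_0$ has no zero in $0<|x|\le\delta$. For small $y$, the form $d_xf(\cdot,y)$ has no zero on $|x|=\delta$. Its degree there is that of $df_0$, which is positive because $df_0(0)=0$. So every slice with small $y$ has a critical point.

This argument stops exactly when $S$ is not isolated at $0$: then $df_0$ may vanish on every small sphere, and as $y$ moves, critical points may leave the ball. For $f=x^2y+y^3$ we even have $f_0=0$.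

**Easy case 2: $f_0=0$.** Now $S=\mathbb C^p$, and by (2) the $f^j$ have no common zero except $0$. The slice at $y=\lambda s$ is $\lambda\,(F_s+O(\lambda))$, so $F_s$ should replace $f_0$. We need $0$ to be an isolated critical point of $F_s$ for generic $s$. First, for generic $s$ there is no $x\ne0$ with $F_s(x)=0$ and $dF_s(x)=0$. Otherwise the set of such pairs $(x,s)$ would dominate $\mathbb C^q$, and on a smooth part $Y$ submersive over $\mathbb C^q$, differentiating $\sum s_jf^j(x)=0$ and using $d_xF_s=0$ would give $\sum_jf^j\,ds_j=0$. As the $ds_j$ are independent on $Y$, all $f^j$ would vanish at a point $x\ne0$. Second, fix such an $s$. On an irreducible component of $\{x\ne0:dF_s(x)=0\}$ the function $F_s$ is constant. If $0$ is in the closure, the constant is $F_s(0)=0$, which was just excluded. So $0$ is isolated, and the degree argument of case 1 applies to $F_s+O(\lambda)$.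

**The mixed case.** In general the slice at $y=\lambda s$ is $f_0+\lambda F_s+O(\lambda^2)$, with neither term negligible. Suppose critical points $x_\nu$ with $|x_\nu|=\delta$ exist for some $\lambda_\nu\to0$, and $x_\nu\to x_\infty$. Dividing by $\lambda_\nu$,
$$\lambda_\nu^{-1}df_0(x_\nu)=-dF_s(x_\nu)+O(\lambda_\nu)\ \longrightarrow\ -dF_s(x_\infty).\tag{3}$$
In case 2 the left side was $0$, so $dF_s(x_\infty)=0$. Now it is a limit of large multiples of $df_0$ at points approaching $S$. Case 2 used $dF_s=0$ only through its consequence along subvarieties: $F_s$ is constant there, and $\sum\partial_iF_s\,dx_i=0$ there. So it is enough to know that limits $\xi$ of such multiples satisfy $\sum\xi_i\,dx_i=0$ along every algebraic family of them. This is the idea, and it is proved next.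

## 6. Limits of $c\,df_0$ are isotropic

**The set $\mathcal W$.** Let $X\subset\mathbb C^p_x\times\mathbb C^p_\xi\times\mathbb P^1_c$ be the closure of
$$\{(x,\,c\,df_0(x),\,c):x\in\mathbb C^p,\ c\in\mathbb C\}.$$
This is an irreducible variety. Let $\mathcal W=\{(x,\xi):(x,\xi,\infty)\in X\}$, a closed algebraic set. Put $\kappa=1/c$ on $c\ne0$, and $\theta=\sum\xi_i\,dx_i$. (In this and the next section $X$ denotes this variety, not the singularity.)

Two facts follow at once.

- If $x_\nu\to x$, $c_\nu\to\infty$ and $c_\nu\,df_0(x_\nu)\to\xi$, then $(x,\xi)\in\mathcal W$.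
- On $X\cap\{c\ne0\}$ we have $\kappa\xi_i=\partial_if_0(x)$, since this holds on a dense subset. Setting $\kappa=0$: if $(x,\xi)\in\mathcal W$, then $x\in S$.

**Example.** Let $p=2$ and $f_0=x_1^2x_2$, so $S=\{x_1=0\}$ and $c\,df_0=(2cx_1x_2,\;cx_1^2)$. We compute the limits as $c\to\infty$. (The Zariski closure of the image set is also its closure in the usual topology, so these limits are all of $\mathcal W$.) If $x_2$ has a nonzero limit, then $\xi_1$ finite forces $cx_1$ to stay bounded, so $x_1\to 0$ and $cx_1^2\to0$, i.e. $\xi_2=0$; every $\xi_1$ is reached, by $x_1=\xi_1/(2cx_2)$. If $x_2\to0$, the limit point is $x=0$, and every $(\xi_1,\xi_2)$ with $\xi_2\ne0$ is reached, by $x_1=(\xi_2/c)^{1/2}$ and $x_2=\xi_1/(2cx_1)$. As $\mathcal W$ is closed,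
$$\mathcal W=\{x_1=0,\ \xi_2=0\}\ \cup\ \{x_1=x_2=0\}.$$
On each of the two planes $\theta=\xi_1dx_1+\xi_2dx_2$ restricts to $0$.

**Lemma 4.** If $Y$ is a smooth irreducible variety and $h:Y\to\mathbb C^p\times\mathbb C^p$ is a morphism with image in $\mathcal W$, then $h^*\theta=0$.

*Proof.* We may assume $\mathcal W\ne\emptyset$.

**Step 1: make the boundary $c=\infty$ a divisor with smooth components.** By Hironaka's theorem there is a proper birational, hence surjective, morphism $\rho:\tilde X\to X$ with $\tilde X$ smooth and $E=\rho^{-1}(\{c=\infty\})$ a simple normal crossings divisor with smooth components $E_a$. Then $\rho$ maps $E$ onto $X\cap\{c=\infty\}$, which we identify with $\mathcal W$.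

**Step 2: $\rho^*\theta$ vanishes on every $E_a$.** Near $E$, the relation $\kappa\xi_i=\partial_if_0(x)$ gives
$$\kappa\,\rho^*\theta=d\phi,\qquad\phi=f_0\circ\mathrm{pr}_x\circ\rho .$$
(We write $\kappa$ also for $\kappa\circ\rho$.) Near a general point of $E_a$, one on no other component, there are analytic coordinates $(t,w)$ with $E=\{t=0\}$. As $\kappa$ vanishes exactly on $E$ there, $\kappa$ is a unit times $t^m$ with $m\ge1$. Absorbing an $m$-th root of the unit into $t$, we may take $\kappa=t^m$. So $d\phi=t^m\rho^*\theta$ is divisible by $t^m$. Hence $\phi$ is constant on $t=0$, and $\partial_t\phi$ is divisible by $t^m$. Integrating in $t$, $\phi=\mathrm{const}+t^{m+1}\psi$ with $\psi$ holomorphic. Therefore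
$$\rho^*\theta=t^{-m}d\phi=(m+1)\psi\,dt+t\,d\psi ,$$
which restricts to $0$ on $\{t=0\}$. Such general points are dense in $E_a$, so $\rho^*\theta|_{E_a}=0$. One power of $t$ is gained by integration, and that power is what kills $\theta$.

**Step 3: transfer to $Y$.** Since $E\to\mathcal W$ is surjective, so is $Y\times_{\mathcal W}E\to Y$. There are finitely many $E_a$, so for some $a$ an irreducible component $Y'$ of $(Y\times_{\mathcal W}E_a)_{\mathrm{red}}$ dominates $Y$. By generic smoothness, $Y'\to Y$ is a submersion on a nonempty smooth open part $Y'_0$ of $Y'$. The two maps $Y'_0\to Y\to\mathcal W$ and $Y'_0\to E_a\to\mathcal W$ agree. So the pullback of $h^*\theta$ to $Y'_0$ equals the pullback of $\rho^*\theta|_{E_a}=0$. Pullback of forms under a submersion is injective at each point, so $h^*\theta$ vanishes on the image of $Y'_0$. This image is dense in $Y$, so $h^*\theta=0$ everywhere. $\square$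

Resolving $X$ pays off in Step 3: the image of $h$ may lie in a small or singular part of $\mathcal W$, but every part of $\mathcal W$ is covered by the smooth $E_a$, on all of which $\theta$ pulls back to $0$.

## 7. Generic directions keep the critical points inside

**Proof of Proposition A.** Let
$$\mathcal I=\{(x,s):x\ne0,\ (x,-d_xF_s(x))\in\mathcal W\},\qquad\mathcal I^0=\mathcal I\cap\{F_s(x)=0\},$$
closed algebraic subsets of $(\mathbb C^p\setminus\{0\})\times\mathbb C^q$, and let $\mathcal I_s\subset\mathbb C^p\setminus\{0\}$ be the fibers of $\mathcal I$. By (3), $\mathcal I_s$ contains every point $x_\infty\neq 0$ through which critical points can escape in the direction $s$.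

**Step 1: $\mathcal I^0\to\mathbb C^q_s$ is not dominant.** This is the first half of easy case 2, with $\mathcal W$ in place of $\{\xi=0\}$. Suppose some irreducible component of $\mathcal I^0$ dominates $\mathbb C^q$. By generic smoothness it has a nonempty smooth open part $Y$ on which the map to $\mathbb C^q$ is a submersion. Lemma 4 for $(x,s)\mapsto(x,-d_xF_s(x))$ gives $\sum_i\partial_iF_s(x)\,dx_i=0$ on $Y$. Differentiating $F_s(x)=\sum_j s_jf^j(x)=0$ along $Y$ gives
$$\sum_i\partial_iF_s(x)\,dx_i+\sum_jf^j(x)\,ds_j=0 .$$
So $\sum_jf^j(x)\,ds_j=0$ on $Y$. The $ds_j$ are linearly independent at every point of $Y$, so all $f^j$ vanish at some $x\ne0$ with $(x,-d_xF_s(x))\in\mathcal W$. Such an $x$ lies in $S\setminus\{0\}$, contradicting (2).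

So there is a nonempty Zariski open $G\subset\mathbb C^q$ with $\mathcal I_s\cap\{F_s=0\}=\emptyset$ for all $s\in G$.

**Step 2: for $s\in G$, $0$ is not in the closure of $\mathcal I_s$.** This is the second half of easy case 2. Fix $s\in G$ and let $I'$ be an irreducible component of $\mathcal I_s$. Lemma 4 for $x\mapsto(x,-dF_s(x))$ on the smooth part of $I'$, which is connected, gives that $dF_s$ restricts to $0$ there. So $F_s$ is constant on $I'$. If $0\in\overline{I'}$, the constant is $F_s(0)=0$, and $I'\subset\mathcal I_s\cap\{F_s=0\}=\emptyset$, which is impossible. As $\mathcal I_s$ has finitely many components, there is $\delta>0$ with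
$$\mathcal I_s\cap\{0<|x|\le\delta\}=\emptyset.\tag{4}$$

**Step 3: no critical points on the sphere.** Write $R(x,\lambda s)=\lambda^2R_\lambda(x)$ with $R_\lambda(x)$ polynomial in $(x,\lambda)$. For $u\in[0,1]$ let
$$h_{\lambda,u}(x)=f_0+\lambda F_s+u\lambda^2R_\lambda,\qquad h_{\lambda,1}=f(\cdot,\lambda s).$$
We claim that for all sufficiently small $\lambda\ne0$ and all $u\in[0,1]$, $dh_{\lambda,u}$ has no zero on $|x|=\delta$. Otherwise there are $0\ne\lambda_\nu\to0$, $u_\nu\in[0,1]$ and zeros $x_\nu$ with $|x_\nu|=\delta$ which, after passing to a subsequence, converge to some $x_\infty$ with $|x_\infty|=\delta$. Dividing $dh_{\lambda_\nu,u_\nu}(x_\nu)=0$ by $\lambda_\nu$ gives (3). By the first fact in Section 6, with $c_\nu=\lambda_\nu^{-1}$, $(x_\infty,-dF_s(x_\infty))\in\mathcal W$. So $x_\infty\in\mathcal I_s$, contradicting (4).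

**Step 4: count.** For such $\lambda$, the number of zeros of $dh_{\lambda,u}$ in $|x|<\delta$, with multiplicities, is a topological degree independent of $u$. For $u=0$, the point $x=0$ is a zero, since $f_0,F_s\in\mathfrak m_x^2$. So the degree is positive, and for $u=1$ there is also a zero: some $x$ with $f_x(x,\lambda s)=0$.

**Step 5: conclude.** Let $P(y)\in(f_x)$. Then $P(\lambda s)=0$ for every $s\in G$ and all small $\lambda\ne0$. For fixed $s$ this is a polynomial in $\lambda$ with infinitely many zeros, so each ordinary homogeneous component of $P$ vanishes at $s$. As $G$ is dense, $P=0$. $\square$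

**Example.** Let $f=x_1^2x_2+yx_2^2+y^2x_1$, a homogeneous cubic with partial derivatives
$$2x_1x_2+y^2,\qquad x_1^2+2yx_2,\qquad x_2^2+2yx_1 .$$
If all vanish and $y=0$, then $x_1=x_2=0$. If $y\ne0$, scale to $y=1$. Then $x_1^2=-2x_2$ and $x_1x_2=-\frac12$ give $-\frac12x_1=x_1^2x_2=-2x_2^2$. With $x_2^2=-2x_1$ this becomes $-\frac12x_1=4x_1$, so $x_1=0$, contradicting $x_1x_2=-\frac12$. So $V(J)=\{0\}$. Here $f_0=x_1^2x_2$ is critical along the whole line $x_1=0$, and $F_s=sx_2^2$. With $\mathcal W$ from Section 6, a point of $\mathcal I_s$ has $x_1=0$, $x_2\ne0$ and $\xi_2=-2sx_2=0$, so $\mathcal I_s=\emptyset$ for $s\ne0$. For $u=0$ the critical points solve $x_1x_2=0$, $x_1^2+2\lambda sx_2=0$. The second equation gives $x_2=-x_1^2/(2\lambda s)$, and the first becomes $x_1^3=0$: only the origin, with multiplicity $3$. For $u=1$ the first equation becomes $x_1^3=(\lambda s)^3$. So there are three critical points, with $x_1=\omega\lambda s$, $x_2=-\tfrac12\omega^2\lambda s$, $\omega^3=1$. They have left the origin but stay near it.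

Proposition A is proved, hence also Proposition B and Theorem 1 for $k=1$.

## 8. The Hessian in top degree: stabilization and $k\ge2$

We return to weighted homogeneous $f\in\mathfrak m^3$ with isolated singularity. The case $n=1$ was done in Section 2, so let $n\ge2$. Let
$$h=\det\Big(\frac{\partial^2f}{\partial z_i\partial z_j}\Big),\qquad\sigma=\sum_i(d-2\alpha_i).$$
Every term of the determinant has degree $\sum_i(d-\alpha_i-\alpha_{\pi(i)})=\sigma$, so $h$ is homogeneous of degree $\sigma$. As $I_1=J=(f_1,\dots,f_n)$ and $\Sigma$ does not depend on the generators, $I_2=J+(h)$.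

What follows rests on one inequality between weights.

**Lemma 5.** If $n\ge2$, then for every $i$, $\ \sum_{j\ne i}(d-2\alpha_j)\ge\alpha_i$.

*Proof.* All terms are positive by Lemma 3, so it suffices to find one $j\ne i$ with $d-2\alpha_j\ge\alpha_i$. First observe: if $\alpha_j>d/3$, the monomial of Lemma 3 for $z_j$ must be $z_j^2z_l$ with $l\ne j$, since $z_j^m$ and $z_j^mz_l$ with $m\ge3$ have degree $>d$. So then $\alpha_l=d-2\alpha_j$ for some $l\ne j$.

If $\alpha_i>d/3$, there is $l\ne i$ with $\alpha_l=d-2\alpha_i$. Then $d-2\alpha_l=4\alpha_i-d\ge\alpha_i$.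

If $\alpha_i\le d/3$, suppose that $d-2\alpha_j<\alpha_i\le d/3$ for all $j\ne i$. Then $\alpha_j>d/3$ for all $j\ne i$. Pick such a $j$, which exists as $n\ge2$, and $l\ne j$ with $\alpha_l=d-2\alpha_j<\alpha_i$. Then $l\ne i$, so $\alpha_l>d/3\ge\alpha_i$, a contradiction. $\square$

**Every homogeneous polynomial of degree $\ge\sigma$ lies in $I_2$.** The purpose of this step is to make membership in $I_2$ a matter of degree only. Since $V(J)=\{0\}$, the $n$ homogeneous elements $f_1,\dots,f_n$ form a regular sequence in $\mathbb C[z]$, so $M_1$ is a graded complete intersection with Hilbert series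
$$\prod_{i=1}^n\frac{1-t^{d-\alpha_i}}{1-t^{\alpha_i}} .$$
This is a polynomial in a fractional power of $t$, since $M_1$ is finite-dimensional. Comparing leading terms of numerator and denominator, its top term is $t^{\sum(d-\alpha_i)-\sum\alpha_i}=t^\sigma$ with coefficient $(-1)^n/(-1)^n=1$. So the top degree of $M_1$ is $\sigma$, and the top component is one-dimensional. Moreover $h\notin J$: the Grothendieck residue of $h$ with respect to $f_1,\dots,f_n$ is $\dim M_1\ne0$, while the residue vanishes on $J$ (Griffiths–Harris, *Principles of Algebraic Geometry*, Ch. 5). So $h$ spans the top component of $M_1$. A homogeneous polynomial of degree $>\sigma$ lies in $J$, and one of degree $\sigma$ lies in $J+\mathbb Ch$. Both lie in $I_2$.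

**Proof of Theorem 2.** Let $f\in\mathfrak m^3$, $n\ge2$. The ideal $I_2$ is generated by $f_1,\dots,f_n,h$. The $n\times n$ minors of their Jacobian matrix are $h$ itself and, up to sign, the Jacobian determinants $\Delta_i$ of $\{f_j\}_{j\ne i}\cup\{h\}$. Each $\Delta_i$ is zero or homogeneous of degree
$$\sum_{j\ne i}(d-\alpha_j)+\sigma-\sum_j\alpha_j=\sigma+\sum_{j\ne i}(d-2\alpha_j)-\alpha_i\ \ge\ \sigma$$
by Lemma 5. So $\Delta_i\in I_2$, hence $I_3=\Sigma(I_2)=I_2$. Since $I_{k+1}=\Sigma(I_k)$, induction gives $I_k=I_2$ for all $k\ge2$. Together with Lemma 2 and the one-variable case this proves Theorem 2 for all $r$. $\square$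

**Proof of Theorem 1 for $k\ge2$.** By the reductions of Section 3 we may take $f\in\mathfrak m^3$, and $n\ge2$. By Theorem 2, $M_k=M_2$ for $k\ge2$, so it is enough to treat $M_2$. The plan is to show that a negative derivation of $M_2$ comes from one of $M_1$.

Let a derivation of $M_2$ of weight $-\varepsilon<0$ be given. Lift it to $D=\sum a_i\partial_i$ with $a_i$ homogeneous of degree $\alpha_i-\varepsilon$; then $DI_2\subset I_2$. So $Df_j\in J+(h)$, homogeneous of degree $d-\alpha_j-\varepsilon$. By Lemma 5,
$$\sigma-(d-\alpha_j)=\sum_{l\ne j}(d-2\alpha_l)-\alpha_j\ \ge\ 0 ,$$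
so $\deg Df_j<\sigma=\deg h$. A homogeneous element of $J+(h)$ of degree less than $\deg h$ lies in $J$: in an expression $g+bh$ with $g\in J$, the multiple of $h$ contributes nothing in that degree, and $J$ is a homogeneous ideal. Hence $Df_j\in J$ for all $j$, so $DJ\subset J$, and $D$ induces a derivation of $M_1$ of weight $-\varepsilon$. By the case $k=1$ it is zero, i.e. all $a_i\in J\subset I_2$. So the given derivation of $M_2$ is zero. $\square$

This completes the proof of Theorem 1. The normalization $d\ge2\alpha_1$ was never assumed; after the reduction to $f\in\mathfrak m^3$, Lemma 3 supplied the strict inequality $\alpha_j<d/2$ for all the remaining variables.
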